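
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Infinite multiplicity in the Puk\'anszky invariant\\ of a masa in a free group factor}


\begin{abstract}
We show that $\infty$ belongs to the Puk\'anszky invariant of every masa in a free group factor $\mathcal L(\mathbb F_k)$, $2\le k<\infty$. In particular, no masa has invariant $\mathbb N$, and by a theorem of Dykema, Sinclair and Smith the possible invariants are exactly the subsets of $\mathbb N\cup\{\infty\}$ that contain $\infty$. More precisely, for any two unital diffuse abelian von Neumann subalgebras $A,B$ of $\mathcal L(\mathbb F_k)$ the multiplicity function of the $A$--$B$ bimodule $L^2(\mathcal L(\mathbb F_k))$ is infinite almost everywhere for the product measure. The proof localizes a set of finite multiplicity to a small square, on which the relevant corner of the factor is generated by a very large free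 semicircular family, and then counts dimensions with Gaussian random matrices. The same argument works for all interpolated free group factors and their corners.
\end{abstract}

\section{The question and the answer}

Let $M$ be a separable II$_1$ factor with faithful normal tracial state $\tau$. It acts by left multiplication on $L^2(M)=L^2(M,\tau)$, and the modular conjugation $J$, the extension of $x\mapsto x^*$, turns left multiplications into right ones: $Jx^*J$ is right multiplication by $x$. Let $A\subset M$ be a maximal abelian self-adjoint subalgebra (masa). Left and right multiplications by $A$ generate an abelian von Neumann algebra $\mathcal A=(A\cup JAJ)''$ on $L^2(M)$. The orthogonal projection $e_A$ onto $L^2(A)$ lies in $\mathcal A$, and the commutant $\mathcal A'$ is of type I. Hence $\mathcal A'(1-e_A)$ is a direct sum of algebras of type I$_n$, that is, of the form $Z\,\overline\otimes\,B(\ell^2_n)$ with $Z$ abelian, where $n\in\mathbb N_\infty=\mathbb N\cup\{\infty\}$, $\ell^2_n=\mathbb C^n$ for $n<\infty$ and $\ell^2_\infty=\ell^2(\mathbb N)$. The \emph{Puk\'anszky invariant} $\mathrm{Puk}(A)\subseteq\mathbb N_\infty$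 is the set of those $n$ for which the type I$_n$ summand is nonzero.

The invariant counts matrix entries. If $A$ is the algebra of diagonal matrices in $M_n(\mathbb C)$, then an element $x$ is determined by its entries, one for each pair (row, column). In a II$_1$ factor the rows and columns are indexed by a continuum, say $[0,1)$ with $A\cong L^\infty[0,1)$, and over a point $(x,y)$ of the square there may sit a whole Hilbert space of ``entries''. Its dimension is a multiplicity, and $\mathrm{Puk}(A)$ is the list of the multiplicities that occur off the diagonal.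

Let $\mathcal L(\mathbb F_k)$, $2\le k<\infty$, be the free group factor on $k$ generators. Two facts frame our question. Dykema proved that $\sup\mathrm{Puk}(A)=\infty$ for every masa $A\subset\mathcal L(\mathbb F_k)$. Dykema, Sinclair and Smith proved that every subset of $\mathbb N_\infty$ containing $\infty$ is the Puk\'anszky invariant of some masa in $\mathcal L(\mathbb F_k)$. The first fact says that the multiplicities are unbounded, which is compatible with finite multiplicities $1,2,3,\dots$ living on disjoint pieces of the square. It is therefore asked in \cite{tauer} whether $\infty$ must be present, or whether some masa, for instance one with invariant $\mathbb N$, omits it. The answer is that $\infty$ is always present.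

\begin{theorem}\label{thm:main}
Let $k\ge2$ be an integer. Then $\infty\in\mathrm{Puk}(A)$ for every masa $A\subset\mathcal L(\mathbb F_k)$. Consequently
\[
\{\mathrm{Puk}(A): A\subset\mathcal L(\mathbb F_k)\text{ a masa}\}=\{\Sigma\subseteq\mathbb N_\infty:\infty\in \Sigma\}.
\]
\end{theorem}

The second statement follows from the first together with the Dykema--Sinclair--Smith theorem. Dykema's theorem is not used.

\medskip
\noindent\textbf{Idea of the proof.} Suppose first that the multiplicity is at most $p$ almost everywhere on the square. Then, up to small errors, every element of the factor is obtained from $p$ fixed ones by multiplying their ``entries'' by scalar functions on the square and adding the results. In $N\times N$ matrix models this means that the generators are described by two choices of basis ($2N^2$ real parameters) and $p$ complex matrices ($2pN^2$ real parameters), the scalar functions being fixed. But $K$ free semicircular generators, modeled by independent Gaussian self-adjoint matrices, need $KN^2$ real parameters. So $K\le 2+2p$.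

This excludes a globally bounded multiplicity only when there are many generators. To reach a set where the multiplicity is finite but not globally bounded we use that \emph{multiplicity is local while the number of generators is not}: if one cuts down to a small square of side $1/n$, the multiplicity over each remaining point is unchanged, whereas the corner of $\mathcal L(\mathbb F_k)$ is $\mathcal L(\mathbb F_K)$ with $K=1+n^2(k-1)$. A set of positive measure need not contain a square, however; it only fills most of a small one. The dimension count must therefore tolerate a small part of the square over which nothing is known.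

Section~\ref{sec:mult} introduces the multiplicity function, states the theorems about it, and deduces Theorem~\ref{thm:main}. Section~\ref{sec:local} carries out the localization. Section~\ref{sec:toy} shows the dimension count in its simplest exact form, and Section~\ref{sec:proof} makes it robust.

\section{The multiplicity function}\label{sec:mult}

Throughout, $\lambda$ is Lebesgue measure on the line and $\lambda^2=\lambda\times\lambda$. An abelian von Neumann algebra is \emph{diffuse} if it has no minimal projections.

Let $M$ be a finite von Neumann algebra with separable predual and faithful normal tracial state $\tau$. Let $e,f\in M$ be nonzero projections, and let $A\subset eMe$ and $B\subset fMf$ be diffuse abelian von Neumann subalgebras with units $e$ and $f$. Put $\alpha=\tau(e)$, $\beta=\tau(f)$ and fix identifications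
\[
A\cong L^\infty[0,\alpha),\qquad B\cong L^\infty[0,\beta)
\]
under which $\tau$ becomes integration against $\lambda$; they exist because $A$ and $B$ are diffuse with separable predual. Theorem~\ref{thm:main} needs only $e=f=1$; the general case requires no extra work.

Left multiplication by $A$ and right multiplication by $B$ are commuting normal representations on $H=eL^2(M)f$. They have a joint spectral measure $P$ on the rectangle $R=[0,\alpha)\times[0,\beta)$, with
\[
P(E\times F)\xi=1_E\,\xi\,1_F\qquad(\xi\in H).
\]
For bounded Borel $g$ on $R$ we write $P(g)=\int g\,dP$; these operators form the von Neumann algebra generated by the two representations. If $\lambda(E)=0$ or $\lambda(F)=0$ then $P(E\times F)=0$. Nevertheless, $P$ need not be absolutely continuous with respect to $\lambda^2$ (Example~\ref{ex:cartan}), so we split it. Let $\mu$ be a finite measure with the same null sets as $P$. By Lebesgue decomposition there is a Borel set $S\subset R$ with $\lambda^2(S)=0$ such that $\mu$ restricted to $S^c=R\setminus S$ is absolutely continuous with respect to $\lambda^2$. By spectral multiplicity theory there is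 a Borel function $m:R\to\{0,1,2,\dots,\infty\}$, unique $\lambda^2$-almost everywhere, with
\begin{equation}\label{eq:model}
P(S^c)H\cong\bigoplus_{1\le n\le\infty}L^2\bigl(\{m=n\}\setminus S,\lambda^2\bigr)\otimes\ell^2_n,\qquad P(g)\longmapsto\text{multiplication by }g .
\end{equation}
We call $m$ the \emph{multiplicity function} of the $A$--$B$ bimodule $eL^2(M)f$. It sees only the part of the bimodule that is absolutely continuous for the product measure.

\begin{example}\label{ex:generator}
Let $M=\mathcal L(\mathbb F_2)$, with free generators $a,b$ of $\mathbb F_2$, let $\Gamma=\langle a\rangle$ and $A=B=\mathcal L(\Gamma)\cong L^\infty[0,1)$. If $g\notin\Gamma$, write $g=a^swa^t$ with $w\ne1$ reduced, beginning and ending with $b^{\pm1}$. For $i\neq0$ the word $wa^iw^{-1}$ is reduced as written, so $ga^ig^{-1}=a^swa^iw^{-1}a^{-s}\notin\Gamma$. Thus $\Gamma\cap g\Gamma g^{-1}=\{1\}$, the map $\Gamma\times\Gamma\to\Gamma g\Gamma$, $(h,h')\mapsto hgh'$, is bijective, and $\ell^2(\Gamma g\Gamma)\cong L^2(A)\otimes L^2(A)$ as bimodules. There are infinitely many such double cosets (take $g=b^j$, $j\ge1$), so $L^2(M)\ominus L^2(A)$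 is a countably infinite multiple of $L^2([0,1)^2,\lambda^2)$. Hence $m=\infty$ almost everywhere. A vector $\xi\in L^2([0,1)^2)$ with $g(x)\xi(x,y)=\xi(x,y)g(y)$ for all $g\in L^\infty[0,1)$ lives on the diagonal, a null set, so it is $0$. Therefore $A'\cap M=A$; that is, $A$ is a masa, and $\mathrm{Puk}(A)=\{\infty\}$.
\end{example}

\begin{example}\label{ex:cartan}
Let $T$ be an irrational rotation $x\mapsto x+\theta \pmod 1$ of $[0,1)$, let $M=L^\infty[0,1)\rtimes_T\mathbb Z$ be the crossed product II$_1$ factor with canonical unitary $u$, where $ugu^*=g\circ T^{-1}$, and let $A=B=L^\infty[0,1)$. Then $L^2(M)=\bigoplus_{n\in\mathbb Z}L^2[0,1)u^n$ and $h\cdot(\xi u^n)\cdot g=h\,\xi\,(g\circ T^{-n})\,u^n$. So the $n$-th summand has spectral measure carried by the graph $\{(x,T^{-n}x)\}$, with multiplicity one. These graphs are pairwise disjoint $\lambda^2$-null sets, and the one for $n=0$ is the diagonal. Hence $A'\cap M=A$, $m=0$ almost everywhere and $\mathrm{Puk}(A)=\{1\}$: in a general II$_1$ factor the product measure class may be absent altogether.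
\end{example}

In $\mathcal L(\mathbb F_k)$ the behavior of the second example is impossible. As far as the absolutely continuous part is concerned, every pair of diffuse abelian subalgebras behaves there like the first example.

\begin{theorem}\label{thm:k}
Let $M=\mathcal L(\mathbb F_k)$, $2\le k<\infty$, and let $A,B\subset M$ be diffuse abelian von Neumann subalgebras (with the unit of $M$). Then $m=\infty$ $\lambda^2$-almost everywhere.
\end{theorem}

The interpolated free group factors $\mathcal L(\mathbb F_t)$, $1<t\le\infty$, are II$_1$ factors that agree with the usual ones for $t\in\{2,3,\dots,\infty\}$. All we need about them is what their corners look like; this is recalled, with references, in Section~\ref{sec:local}.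

\begin{theorem}\label{thm:t}
Let $M=\mathcal L(\mathbb F_t)$, $1<t\le\infty$, let $e,f\in M$ be nonzero projections, and let $A\subset eMe$ and $B\subset fMf$ be diffuse abelian von Neumann subalgebras with units $e$ and $f$. Then, as $A$--$B$ bimodules,
\[
eL^2(M)f\;\cong\;\Bigl(\bigoplus_{\mathbb N}L^2(A)\otimes L^2(B)\Bigr)\oplus\mathcal K,
\]
where the spectral measure of $\mathcal K$ is singular to the product measure.
\end{theorem}

The passage to the Puk\'anszky invariant is formal; the only point is that $L^2(A)$ sits over the diagonal, which has product measure zero.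

\begin{lemma}\label{lem:puk}
Let $A$ be a masa in a separable II$_1$ factor $M$. Then $A$ is diffuse. Let $m$ be the multiplicity function of the $A$--$A$ bimodule $L^2(M)$, computed with the same identification $A\cong L^\infty[0,1)$ on both sides.
\begin{enumerate}
\item[(a)] If $m=\infty$ on a set of positive $\lambda^2$-measure, then $\infty\in\mathrm{Puk}(A)$.
\item[(b)] If $m=\infty$ $\lambda^2$-almost everywhere, then for every finite $n$ the type I$_n$ summand of $\mathcal A'(1-e_A)$ is cut out by a projection $P(Z)$ with $\lambda^2(Z)=0$.
\end{enumerate}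
\end{lemma}

\begin{proof}
If $q$ were a minimal projection of $A$, then $Aq=\mathbb Cq$ would be a masa in the II$_1$ factor $qMq$, which is impossible. So $A$ is diffuse. The operators $P(g)$ form $\mathcal A$.

For $a\in A$ we have $\langle P(E\times F)a,a\rangle=\tau(a^*1_Ea1_F)=\int_{E\cap F}|a|^2\,d\lambda$. So the measure $\langle P(\cdot)a,a\rangle$ is carried by the diagonal $\Delta$, and $P(\Delta)a=a$. As $A$ is dense in $L^2(A)$, $e_A\le P(\Delta)$. Put $Y=\{m=\infty\}\setminus(S\cup\Delta)$; since $\lambda^2(S\cup\Delta)=0$, $Y$ has the same measure as $\{m=\infty\}$. Then $P(Y)\le1-e_A$, and for every Borel set $Y'\subset Y$ the projection $P(Y')\in\mathcal A$ lies in the center of $\mathcal A'$.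

Let $Y'\subset Y$ be a Borel set with $\lambda^2(Y')>0$. By \eqref{eq:model}, $P(Y')L^2(M)\cong L^2(Y',\lambda^2)\otimes\ell^2(\mathbb N)$ with $\mathcal AP(Y')=L^\infty(Y')\otimes1$. Hence $P(Y')\ne0$, and $\mathcal A'P(Y')\cong L^\infty(Y')\,\overline\otimes\,B(\ell^2(\mathbb N))$ is a nonzero direct summand of $\mathcal A'(1-e_A)$ of type I$_\infty$. With $Y'=Y$ this proves (a).

For (b), the type I$_n$ summand is cut out by a projection in the center $\mathcal A(1-e_A)$ of $\mathcal A'(1-e_A)$, hence by some $P(Z)$. If $\lambda^2(Z)>0$, then $Y'=Z\cap Y$ has positive measure, and the nonzero type I$_\infty$ algebra $\mathcal A'P(Y')$ is a direct summand of a type I$_n$ algebra, which for finite $n$ is impossible.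
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:k}]
Theorem~\ref{thm:k} with $B=A$ and Lemma~\ref{lem:puk}(a) give $\infty\in\mathrm{Puk}(A)$. The other inclusion in the second statement is the Dykema--Sinclair--Smith theorem.
\end{proof}

By the uniqueness of $m$, Theorem~\ref{thm:t} implies $m=\infty$ almost everywhere. Taking $e=f=1$ and $B=A$, we obtain the following from Lemma~\ref{lem:puk}.

\begin{corollary}
Let $A$ be a masa in $\mathcal L(\mathbb F_t)$, $1<t\le\infty$. Then $\infty\in\mathrm{Puk}(A)$, and for finite $n$ the type I$_n$ summand of $\mathcal A'(1-e_A)$ is carried by a set of product measure zero.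
\end{corollary}

\section{Localization}\label{sec:local}

A \emph{standard semicircular} element is a self-adjoint element whose distribution with respect to $\tau$ has density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$. A \emph{Haar unitary} is a unitary $u$ with $\tau(u^n)=0$ for all integers $n\ne0$. A family $(x_j)$ is \emph{free} if $\tau(z_1\cdots z_n)=0$ whenever each $z_i$ is a trace-zero element of the von Neumann algebra generated by some $x_{j_i}$ and $j_i\ne j_{i+1}$ for $1\le i<n$. For $K\in\{1,2,\dots,\infty\}$ the algebra $\mathcal L(\mathbb F_K)$ is generated by $K$ free Haar unitaries. A Haar unitary and a standard semicircular element generate isomorphic tracial von Neumann algebras, namely $L^\infty[0,1]$ with Lebesgue measure. So the algebra generated by each of the Haar unitaries is also generated by a standard semicircular element. Since freeness depends only on the generated algebras, $\mathcal L(\mathbb F_K)$ is generated by $K$ free standard semicircular elements.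

The following estimate is the heart of the paper; it is proved in Section~\ref{sec:proof}.

\begin{proposition}\label{prop:count}
Let $(Q,\tau)$ be generated by a free family $(s_j)_{j\in\mathcal J}$ of standard semicircular elements, where $\mathcal J=\{1,\dots,n_0\}$ or $\mathcal J=\{1,2,\dots\}$, and let $1\le K\le|\mathcal J|$ be an integer. Let $B,C\subset Q$ be diffuse abelian von Neumann subalgebras with the unit of $Q$, and let $m$ be the multiplicity function of the $B$--$C$ bimodule $L^2(Q)$ on $[0,1)^2$. If $p\ge0$ is an integer, $0\le\varepsilon<1$ and $\lambda^2(\{m\le p\})\ge1-\varepsilon$, then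
\[
K(1-2\varepsilon)\le2+2p .
\]
\end{proposition}

To use it we must move from a set of positive measure to a set that fills most of a square.

\begin{lemma}\label{lem:local}
Let $M$ be a separable II$_1$ factor, let $e,f,A,B,m$ be as in Section~\ref{sec:mult}, and let $p\ge0$ be an integer with $\lambda^2(\{m\le p\})>0$. Then there is $\sigma_0>0$ such that for every $0<\sigma<\sigma_0$ there are a projection $q\in M$ of trace $\sigma$ and diffuse abelian von Neumann subalgebras $B_Q,C_Q$ of $Q=qMq$, with unit $q$, such that the multiplicity function $\tilde m$ of the $B_Q$--$C_Q$ bimodule $L^2(Q)$, taken with respect to the trace $\tau_Q=\sigma^{-1}\tau$ and suitable identifications of $B_Q,C_Q$ with $L^\infty[0,1)$, satisfies $\lambda^2(\{\tilde m\le p\})\ge\frac34$.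
\end{lemma}

\begin{proof}
Let $(x,y)\in(0,\alpha)\times(0,\beta)$ be a Lebesgue density point of $\{m\le p\}$, and for $\sigma>0$ put $I=[x-\frac\sigma2,x+\frac\sigma2)$ and $I'=[y-\frac\sigma2,y+\frac\sigma2)$. For all sufficiently small $\sigma$ we have $I\subset(0,\alpha)$, $I'\subset(0,\beta)$ and $\lambda^2(\{m\le p\}\cap(I\times I'))\ge\frac34\sigma^2$.

The projections $q=1_I\in A$ and $q'=1_{I'}\in B$ both have trace $\sigma$. Since $M$ is a II$_1$ factor, there is $v\in M$ with $vv^*=q$ and $v^*v=q'$. Let
\[
Q=qMq,\qquad B_Q=Aq,\qquad C_Q=v(Bq')v^* .
\]
Rescaling $I$ and $I'$ affinely to $[0,1)$ identifies $B_Q$ and $C_Q$ with $L^\infty[0,1)$, compatibly with $\tau_Q$.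

The map $z\mapsto\sigma^{-1/2}zv$ extends to a unitary from $L^2(Q,\tau_Q)$ onto $qL^2(M)q'=P(I\times I')H$. Indeed $\tau(v^*z^*zv)=\tau(z^*zvv^*)=\tau(z^*z)=\sigma\,\tau_Q(z^*z)$, and every $w\in qMq'$ equals $(wv^*)v$ with $wv^*\in Q$. This unitary carries the $B_Q$--$C_Q$ bimodule structure to the restriction of the $A$--$B$ structure, because for $a\in Aq$ and $b\in Bq'$
\[
a\,z\,(vbv^*)\longmapsto\sigma^{-1/2}\,az\,vbv^*v=\sigma^{-1/2}\,a(zv)b .
\]
So \eqref{eq:model} restricted to $I\times I'$ shows that $\tilde m(s,t)=m(x-\frac\sigma2+\sigma s,\;y-\frac\sigma2+\sigma t)$ almost everywhere, and the set $\{\tilde m\le p\}$ has measure at least $\frac34$.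
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:k} from Proposition~\ref{prop:count}]
Suppose that $m$ is not almost everywhere infinite. Then $\{m\le p\}$ has positive measure for some integer $p\ge0$. Apply Lemma~\ref{lem:local} with $e=f=1$ and $\sigma=1/n$, $n$ large. By Voiculescu \cite{voiculescu}, $\mathcal L(\mathbb F_k)\cong M_n(\mathcal L(\mathbb F_K))$ with $K=1+n^2(k-1)$. Projections of equal trace in a II$_1$ factor are unitarily equivalent and the tracial state of a II$_1$ factor is unique, so $Q\cong\mathcal L(\mathbb F_K)$ with $\tau_Q$ corresponding to the canonical trace. Thus $Q$ is generated by $K$ free standard semicircular elements, and Proposition~\ref{prop:count} with $\varepsilon=\frac14$ gives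
\[
1+n^2(k-1)=K\le4+4p
\]
for all large $n$. Since $k\ge2$, this is absurd.
\end{proof}

The hypothesis $k\ge2$ enters in the growth of $K$ with $n$. If $M$ is just some II$_1$ factor, Lemma~\ref{lem:local} still holds but its corners need not be generated by many free semicirculars, and Example~\ref{ex:cartan} shows that the conclusion may fail.

\begin{proof}[Proof of Theorem~\ref{thm:t} from Proposition~\ref{prop:count}]
Let $\mathcal K=P(S)eL^2(M)f$; its spectral measure is carried by the $\lambda^2$-null set $S$. If $m=\infty$ almost everywhere, then \eqref{eq:model} reads $P(S^c)eL^2(M)f\cong L^2([0,\alpha)\times[0,\beta),\lambda^2)\otimes\ell^2(\mathbb N)$, which is the asserted first summand. So suppose that $\{m\le p\}$ has positive measure for some integer $p\ge0$ and let $\sigma_0$ be as in Lemma~\ref{lem:local}.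

If $t<\infty$, put $\sigma=((t-1)/(K-1))^{1/2}$ with $K\ge2$ an integer so large that $\sigma<\sigma_0$. A corner of $\mathcal L(\mathbb F_t)$ by a projection of trace $\sigma$ is isomorphic to $\mathcal L(\mathbb F_{1+(t-1)/\sigma^2})$ \cite{dykema,radulescu94}, so $Q\cong\mathcal L(\mathbb F_K)$. Proposition~\ref{prop:count} with $\varepsilon=\frac14$ gives $K\le4+4p$ for all large $K$, a contradiction.

If $t=\infty$, fix one $\sigma<\sigma_0$. Then $Q\cong\mathcal L(\mathbb F_\infty)$ \cite{radulescu92} is generated by an infinite free semicircular family, and Proposition~\ref{prop:count} with $\varepsilon=\frac14$ gives $K\le4+4p$ for every integer $K\ge1$, a contradiction.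
\end{proof}

\section{The dimension count in an exact case}\label{sec:toy}

Let us look at Proposition~\ref{prop:count} for $p=1$, $\varepsilon=0$, where it says $K\le4$, and make simplifying assumptions. Suppose that $P$ has no singular part and $m\le1$ everywhere. By \eqref{eq:model} there is a vector $\zeta\in L^2(Q)$, corresponding to the function $1_{\{m=1\}}$, and every vector of $L^2(Q)$ is given by an $L^2$ function on $\{m=1\}$; say $s_l$ is given by $h_l$. Suppose moreover that $\zeta$ is an element $y$ of $Q$ and that each $h_l$ is the restriction to $\{m=1\}$ of a function that is constant on the squares of a $D\times D$ grid. If $e_a\in B$ and $f_b\in C$ are the projections of the grid intervals, this means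
\begin{equation}\label{eq:toyalg}
s_l=\sum_{a,b=1}^Dc^l_{ab}\,e_a\,y\,f_b,\qquad 1\le l\le K .
\end{equation}
All $s_l$ arise from the \emph{same} element $y$; only scalars distinguish them.

Replace now $s_l$ by self-adjoint $N\times N$ matrices $T_l$ with $D\mid N$, and $y$ by a matrix $Y_0$. The projections $e_a$ become $E_a=UE_a^0U^*$ and the $f_b$ become $F_b=VE_b^0V^*$, where $U,V$ are unitary and $E_1^0,\dots,E_D^0$ are the consecutive diagonal block projections of rank $N/D$. With $Y=U^*Y_0V$, \eqref{eq:toyalg} becomes
\begin{equation}\label{eq:toymat}
T_l=U\Bigl(\sum_{a,b}c^l_{ab}\,E^0_a\,Y\,E^0_b\Bigr)V^*,\qquad 1\le l\le K.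
\end{equation}
Fix the scalars $c^l_{ab}$. \emph{If $K\ge5$, then the set of $K$-tuples of self-adjoint matrices of the form \eqref{eq:toymat} has Lebesgue measure zero.} Indeed, the right-hand side of \eqref{eq:toymat}, followed by passage to self-adjoint parts, is a smooth map from $\mathcal U(N)\times\mathcal U(N)\times M_N(\mathbb C)$, a manifold of real dimension $N^2+N^2+2N^2=4N^2$, to $(M_N(\mathbb C)_{sa})^K$, a real vector space of dimension $KN^2>4N^2$. The image of such a map is a null set, and it contains the set in question. On the other hand, independent Gaussian self-adjoint matrices, whose joint distribution is absolutely continuous, behave for large $N$ like free semicircular elements.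

Note where the numbers come from: each of the two bases costs $N^2$, and $Y$ costs $2N^2$ because $y$ need not be self-adjoint, so that $Y$ must be allowed to be an arbitrary complex matrix.

Three things are missing for a proof.
\begin{itemize}
\item Equation \eqref{eq:toyalg} holds only approximately, in $\|\cdot\|_2$. The null set must therefore be replaced by its $\delta$-neighborhood, and we must show that it has small Gaussian measure. The delicate point is the order of choices: $D$ and the scalars $c^l_{ab}$ depend on $\delta$ without any control, so the estimate may use only the \emph{dimensions} of the sets involved. It does, because for fixed $U,V$ the right-hand side of \eqref{eq:toymat} ranges over a linear subspace, and the covering numbers of balls in a normed space are bounded in terms of its dimension alone.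
\item The elements $e_a,f_b,y$ of $Q$ need matrix models compatible with those of the $s_l$. These come from an ultraproduct argument.
\item On a set of measure at most $\varepsilon$ there is no information on $m$, and $P$ may have a singular part. We cover this set, together with a null set carrying the singular part, by few grid squares, up to a small error in $\|\cdot\|_2$, and leave the corresponding blocks of every $T_l$ free. This costs at most about $2\varepsilon N^2$ parameters for each $l$, and accounts for the factor $1-2\varepsilon$.
\end{itemize}

\section{Proof of Proposition~\ref{prop:count}}\label{sec:proof}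

Suppose that $K(1-2\varepsilon)>2+2p$. Fix $\eta>0$ such that
\[
\kappa:=2p+2(\varepsilon+\eta)K\qquad\text{satisfies}\qquad K>2+\kappa,
\]
and then fix $\delta\in(0,1)$ so small that
\begin{equation}\label{eq:delta}
8^2\,9^{\kappa}\,(10\sqrt e)^K\,\delta^{K-2-\kappa}<1
\end{equation}
(here $e$ is the base of the natural logarithm). These choices involve only $K,p,\varepsilon$. Afterwards we choose the grid and the scalars (Lemma~\ref{lem:approx}), then the precision $r$ of the matrix models (Lemma~\ref{lem:transfer}), and finally let $N\to\infty$. We shall derive a contradiction.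

\subsection{Approximation of the generators}

For $D=2^d$ and $1\le a\le D$ let $I_a=[\frac{a-1}D,\frac aD)$, and let $e_a\in B$ and $f_a\in C$ be the projections corresponding to $1_{I_a}$; they have trace $1/D$.

\begin{lemma}\label{lem:approx}
There are $D=2^d$, a set $\Xi\subset\{1,\dots,D\}^2$ with $|\Xi|\le(\varepsilon+\eta)D^2$, scalars $c^{l,i}_{ab}$, and elements $y_1,\dots,y_p,w_1,\dots,w_K\in Q$ such that for $l=1,\dots,K$
\begin{equation}\label{eq:approx}
\Bigl\|s_l-\sum_{i=1}^p\sum_{a,b}c^{l,i}_{ab}\,e_ay_if_b-\sum_{(a,b)\in\Xi}e_aw_lf_b\Bigr\|_2<\delta .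
\end{equation}
\end{lemma}

\begin{proof}
Let $S$ be as in \eqref{eq:model}, let $G=\{m\le p\}\setminus S$ and $G^c=[0,1)^2\setminus G$, so $\lambda^2(G^c)\le\varepsilon$. We approximate $P(G)s_l$ by the first sum and $P(G^c)s_l$ by the second, each with two errors less than $\delta/4$.

\emph{The part over $G$.} If $p=0$, then $P(G)=0$ by \eqref{eq:model} and there is nothing to do. Let $p\ge1$. Using the standard basis vectors of $\mathbb C^n$, $n\le p$, we rewrite \eqref{eq:model} over $G$ as
\[
P(G)L^2(Q)\cong\bigoplus_{i=1}^pL^2(G_i,\lambda^2),\qquad G_i=G\cap\{m\ge i\},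
\]
with $P(g)$ acting as multiplication by $g$. Let $\zeta_i$ be the vector corresponding to $1_{G_i}$ in the $i$-th summand, and let $P(G)s_l$ correspond to $(h_{l,i})_i$. Extend $h_{l,i}$ by zero and choose dyadic step functions $g_{l,i}=\sum_{a,b}c^{l,i}_{ab}1_{I_a\times I_b}$ with $\|h_{l,i}-g_{l,i}\|_{L^2([0,1)^2)}<\delta/(4\sqrt p)$. Since $P(g_{l,i})\zeta_i$ corresponds to $g_{l,i}1_{G_i}$ in the $i$-th summand,
\[
\Bigl\|P(G)s_l-\sum_iP(g_{l,i})\zeta_i\Bigr\|_2^2=\sum_i\|h_{l,i}-g_{l,i}1_{G_i}\|^2\le\sum_i\|h_{l,i}-g_{l,i}\|^2<(\delta/4)^2 .
\]
Now that the finitely many bounded functions $g_{l,i}$ are fixed, choose $y_i\in Q$ so close to $\zeta_i$ in $\|\cdot\|_2$ that $\sum_i\sup|g_{l,i}|\,\|\zeta_i-y_i\|_2<\delta/4$ for all $l$. Then $\sum_iP(g_{l,i})y_i=\sum_i\sum_{a,b}c^{l,i}_{ab}e_ay_if_b$ is at distance less than $\delta/4$ from $\sum_iP(g_{l,i})\zeta_i$. A step function can be rewritten at any finer dyadic level, so we may still increase $d$.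

\emph{The part over $G^c$.} Choose a relatively open set $O\supset G^c$ in $[0,1)^2$ with $\lambda^2(O)<\varepsilon+\eta$. Let $O_d$ be the union of the level-$d$ squares $I_a\times I_b$ contained in $O$. Each point of $O$ lies in $O_d$ for all large $d$, so $O_d\uparrow O$ and $P(O_d)P(G^c)s_l\to P(O)P(G^c)s_l=P(G^c)s_l$. Fix $d$ so large that the distance is less than $\delta/4$ for all $l$, and let $\Xi$ be the set of $(a,b)$ with $I_a\times I_b\subset O$. Then $|\Xi|=D^2\lambda^2(O_d)\le(\varepsilon+\eta)D^2$. Finally choose $w_l\in Q$ at distance less than $\delta/4$ from $P(G^c)s_l$ in $\|\cdot\|_2$. Then $P(O_d)w_l=\sum_{(a,b)\in\Xi}e_aw_lf_b$ is at distance less than $\delta/4$ from $P(O_d)P(G^c)s_l$. Adding the errors gives \eqref{eq:approx}.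
\end{proof}

From now on $D$, $\Xi$, $c^{l,i}_{ab}$, $y_i$ and $w_l$ are fixed as in the lemma. For $N\in D\mathbb N$ let $E^0_1,\dots,E^0_D\in M_N(\mathbb C)$ be the consecutive diagonal block projections of rank $N/D$. Let $\mathrm{tr}$ be the normalized trace and $\|x\|_2=\mathrm{tr}(x^*x)^{1/2}$.

\subsection{Transfer to matrices}

For an integer $r\ge K$, with also $r\ge|\mathcal J|$ if $\mathcal J$ is finite, let $\mathcal T_{N,r}$ be the set of tuples $T=(T_j)_{j\in\mathcal J,\,j\le r}$ of self-adjoint $N\times N$ matrices with $\|T_j\|\le3$ and
\[
|\mathrm{tr}\,q(T)-\tau(q(s))|<1/r\quad\text{for all monomials $q$ of degree at most $r$ in these variables.}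
\]

\begin{lemma}\label{lem:transfer}
There is an $r$ as above such that for all $N\in D\mathbb N$ and all $T\in\mathcal T_{N,r}$ there are $U,V\in\mathcal U(N)$ and $Y_i,W_l\in M_N(\mathbb C)$ such that, with $E_a=UE_a^0U^*$ and $F_b=VE^0_bV^*$,
\begin{equation}\label{eq:matapprox}
\Bigl\|T_l-\sum_{i=1}^p\sum_{a,b}c^{l,i}_{ab}E_aY_iF_b-\sum_{(a,b)\in\Xi}E_aW_lF_b\Bigr\|_2<\delta\qquad(1\le l\le K).
\end{equation}
\end{lemma}

\begin{proof}
The idea is that a sequence of counterexamples of increasing precision would give a copy of $Q$ in an ultraproduct of matrix algebras, in which \eqref{eq:approx} can be lifted to matrices.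

Suppose that the lemma fails. Then for every large $r$ there are $N_r\in D\mathbb N$ and $T^{(r)}\in\mathcal T_{N_r,r}$ for which there are no $U,V,Y_i,W_l$ satisfying \eqref{eq:matapprox} for all $l\le K$. Let $\omega$ be a free ultrafilter on $\mathbb N$ and let $\mathcal M$ be the tracial ultraproduct of the $M_{N_r}(\mathbb C)$: the operator-norm bounded sequences $(x_r)$ modulo those with $\lim_{r\to\omega}\|x_r\|_2=0$. It is a finite von Neumann algebra with faithful normal trace $\lim_{r\to\omega}\mathrm{tr}(x_r)$. (Finitely many $r$ do not matter, and we need not know that $N_r\to\infty$.) For each $j\in\mathcal J$ the sequence $(T^{(r)}_j)_{r}$, defined for large $r$, gives a self-adjoint element of $\mathcal M$. By the definition of $\mathcal T_{N,r}$ these elements have the same joint moments as $(s_j)_{j\in\mathcal J}$. Hence $s_j\mapsto(T^{(r)}_j)_r$ extends to a trace-preserving normal embedding $\Theta:Q\to\mathcal M$.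

\emph{Modeling the projections.} Let $z=\sum_aa\,e_a$, so that $z$ has distribution uniform on $\{1,\dots,D\}$. Choose self-adjoint matrices $z^{(r)}$ with $\|z^{(r)}\|\le C_0$, for some constant $C_0$, representing $\Theta(z)$. Write $z^{(r)}=U_r\Lambda_rU_r^*$ with $U_r$ unitary and $\Lambda_r$ diagonal with increasing entries. We claim that
\begin{equation}\label{eq:quantile}
\lim_{r\to\omega}\Bigl\|\Lambda_r-\sum_aaE^0_a\Bigr\|_2=0 .
\end{equation}
The moments of the eigenvalue distribution of $z^{(r)}$ converge along $\omega$ to those of $z$, and the distributions live on $[-C_0,C_0]$. So they converge weakly along $\omega$ to the uniform distribution on $\{1,\dots,D\}$. Let $0<\theta<\frac12$. Testing with continuous functions between $0$ and $1$ that are supported in $(a-\theta,a+\theta)$ and equal to $1$ at $a$ shows that the proportion of eigenvalues in $(a-\theta,a+\theta)$ has limit along $\omega$ at least $1/D$. As these $D$ intervals are disjoint, the proportions add up to at most $1$, so each converges to exactly $1/D$. The entries of $\Lambda_r$ increase and the $a$-th block consists of exactly $N_r/D$ consecutive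 positions. Hence, outside a proportion of positions tending to $0$ along $\omega$, every position in the $a$-th block carries an entry in $(a-\theta,a+\theta)$ for the same $a$. At the exceptional positions the difference is at most $C_0+D$. So the limit of $\|\Lambda_r-\sum_aaE_a^0\|_2^2$ is at most $\theta^2$, and $\theta$ was arbitrary.

By \eqref{eq:quantile}, $(U_r(\sum_aaE^0_a)U_r^*)_r=\Theta(z)$. If $L_a$ is a polynomial with $L_a(a)=1$ and $L_a(a')=0$ for $a'\in\{1,\dots,D\}\setminus\{a\}$, then applying $L_a$ gives $(U_rE^0_aU_r^*)_r=\Theta(L_a(z))=\Theta(e_a)$ for all $a$. The same argument for $\sum_aa\,f_a$ gives unitaries $V_r$ with $(V_rE^0_bV_r^*)_r=\Theta(f_b)$ for all $b$.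

\emph{Conclusion.} Let $(Y_i^{(r)})$ and $(W_l^{(r)})$ be bounded sequences representing $\Theta(y_i)$ and $\Theta(w_l)$. With $U_r,V_r,Y_i^{(r)},W_l^{(r)}$ the left side of \eqref{eq:matapprox} for $T^{(r)}$ converges along $\omega$ to the left side of \eqref{eq:approx}, which is less than $\delta$, for each of the finitely many $l$. So for some large $r$ \eqref{eq:matapprox} holds for all $l$, a contradiction.
\end{proof}

We fix $r$ as in Lemma~\ref{lem:transfer}.

\subsection{Covering}

Norm $M_N(\mathbb C)^K$ by $\|Z\|^2=\sum_l\|Z_l\|_2^2$. Recall that in a real normed space of dimension $n$ a ball of radius $\rho$ contains a $\theta$-net of itself with at most $(1+2\rho/\theta)^n$ points: take a maximal subset whose points have mutual distances at least $\theta$, and compare the volume of the disjoint open balls of radius $\theta/2$ around its points with that of the ball of radius $\rho+\theta/2$ containing them.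

\begin{lemma}\label{lem:cover}
Let $N\in D\mathbb N$. The $K$-tuples $(T_1,\dots,T_K)$ of self-adjoint $N\times N$ matrices that satisfy $\|T_l\|\le3$ for all $l$, and \eqref{eq:matapprox} for some $U,V,Y_i,W_l$, are covered by at most
\[
(8/\delta)^{2N^2}(9/\delta)^{\kappa N^2}
\]
closed $\|\cdot\|$-balls of radius $10\sqrt K\,\delta$ with centers in $(M_N(\mathbb C)_{sa})^K$.
\end{lemma}

\begin{proof}
Let $\mathcal L_N\subset M_N(\mathbb C)^K$ be the complex linear subspace of all tuples
\[
\Bigl(\sum_{i=1}^p\sum_{a,b}c^{l,i}_{ab}E^0_aY_iE^0_b+\sum_{(a,b)\in\Xi}E^0_aW_lE^0_b\Bigr)_{l=1}^K,\qquad Y_i,W_l\in M_N(\mathbb C).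
\]
The $Y_i$ contribute at most $pN^2$ to its complex dimension, and the $K$ matrices $W_l$, of which only the $|\Xi|$ blocks of size $N/D$ matter, contribute at most $K|\Xi|(N/D)^2\le(\varepsilon+\eta)KN^2$. So the real dimension of $\mathcal L_N$ is at most $2pN^2+2(\varepsilon+\eta)KN^2=\kappa N^2$.

Since $E_aY_iF_b=U\bigl(E^0_a(U^*Y_iV)E^0_b\bigr)V^*$, and similarly with $W_l$, \eqref{eq:matapprox} provides $Z\in\mathcal L_N$ with
\[
\|(T_l)_l-UZV^*\|\le\sqrt K\,\delta,\qquad\text{where }UZV^*=(UZ_lV^*)_l .
\]
As $\|T_l\|_2\le3$ and $\delta<1$, $\|Z\|=\|UZV^*\|\le3\sqrt K+\sqrt K\,\delta\le4\sqrt K$. We now discretize $U$, $V$ and $Z$.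

\emph{Unitaries.} Every unitary is $e^{ih}$ with $h=h^*$ and $\|h\|\le\pi$, and
\[
e^{ih}-e^{ih'}=\int_0^1\frac{d}{ds}\bigl(e^{ish}e^{i(1-s)h'}\bigr)ds=\int_0^1e^{ish}\,i(h-h')\,e^{i(1-s)h'}\,ds
\]
shows $\|e^{ih}-e^{ih'}\|\le\|h-h'\|$. The self-adjoint matrices form a real vector space of dimension $N^2$, so $\mathcal U(N)$ has a $\delta$-net in operator norm with at most $(1+2\pi/\delta)^{N^2}\le(8/\delta)^{N^2}$ points.

\emph{The linear part.} The ball of radius $4\sqrt K$ in $\mathcal L_N$ contains a $\sqrt K\,\delta$-net of itself with at most $(1+8/\delta)^{\kappa N^2}\le(9/\delta)^{\kappa N^2}$ points.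

Let $U',V',Z'$ be net points approximating $U,V,Z$. Then
\[
UZV^*-U'Z'V'^*=(U-U')ZV^*+U'(Z-Z')V^*+U'Z'(V-V')^*
\]
has norm at most $4\sqrt K\delta+\sqrt K\delta+4\sqrt K\delta=9\sqrt K\,\delta$. Hence $(T_l)_l$ lies within $10\sqrt K\,\delta$ of $U'Z'V'^*$. Taking self-adjoint parts is a contraction for $\|\cdot\|$ that fixes $(T_l)_l$, so we may replace the centers $U'Z'V'^*$ by their self-adjoint parts. Their number is at most the product of the cardinalities of the nets.
\end{proof}

The bound involves $N$, $\delta$ and $\kappa$ only; the grid size $D$ and the scalars $c^{l,i}_{ab}$ have disappeared, as Section~\ref{sec:toy} demanded.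

\subsection{Gaussian measure}

Let $X_j=X_j^{(N)}$, $j\in\mathcal J$, be independent random self-adjoint $N\times N$ matrices with density
\[
(N/2\pi)^{N^2/2}\,e^{-\frac N2\mathrm{Tr}\,X^2}
\]
with respect to Lebesgue measure for the Hilbert--Schmidt inner product on $M_N(\mathbb C)_{sa}$ (GUE matrices). By Voiculescu's asymptotic freeness theorem, $\mathrm{tr}\,q(X)\to\tau(q(s))$ almost surely for every monomial $q$, and $\|X^{(N)}_j\|\to2$ almost surely; for both facts see \cite[Thm.~5.4.2 and Ch.~2]{agz}. The definition of $\mathcal T_{N,r}$ involves finitely many monomials and matrices, so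
\[
\pi_N:=\mathrm{Prob}\bigl((X_j)_{j\in\mathcal J,\,j\le r}\in\mathcal T_{N,r}\bigr)\longrightarrow1\qquad(N\to\infty\text{ in }D\mathbb N).
\]
This is the only place where freeness of the $s_j$ is used: it makes the typical Gaussian tuple a matrix model of $(s_j)$.

On the other hand, by Lemmas~\ref{lem:transfer} and \ref{lem:cover}, on this event $(X_1,\dots,X_K)$ lies in the union of at most $(8/\delta)^{2N^2}(9/\delta)^{\kappa N^2}$ balls. In the Hilbert--Schmidt norm, which is $\sqrt N$ times $\|\cdot\|$, they have radius $\rho=10\sqrt K\,\delta\sqrt N$. The ambient space $(M_N(\mathbb C)_{sa})^K$ has real dimension $n=KN^2$. Each ball has volume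
\[
\frac{\pi^{n/2}\rho^n}{\Gamma(\frac n2+1)}\le\Bigl(\frac{2\pi e}n\Bigr)^{n/2}\rho^n,
\]
by $\Gamma(x+1)\ge(x/e)^x$, and the density of $(X_1,\dots,X_K)$ is at most $(N/2\pi)^{n/2}$. So each ball has Gaussian measure at most
\[
\Bigl(\frac N{2\pi}\cdot\frac{2\pi e}{KN^2}\cdot100K\delta^2N\Bigr)^{n/2}=(100e\,\delta^2)^{n/2}=(10\sqrt e\,\delta)^{KN^2}.
\]
Multiplying by the number of balls we obtain
\[
\pi_N\le\Bigl[(8/\delta)^2(9/\delta)^\kappa(10\sqrt e\,\delta)^K\Bigr]^{N^2}=\Bigl[8^2\,9^\kappa\,(10\sqrt e)^K\,\delta^{K-2-\kappa}\Bigr]^{N^2}\longrightarrow0
\]
by \eqref{eq:delta}. This contradicts $\pi_N\to1$ and proves Proposition~\ref{prop:count}, and with it Theorems~\ref{thm:main}, \ref{thm:k} and \ref{thm:t}.\qed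

\begin{thebibliography}{9}

\bibitem{agz} Anderson, Guionnet and Zeitouni, \emph{An Introduction to Random Matrices}.

\bibitem{dykema} Dykema, Pacific J. Math. \textbf{163} (1994).

\bibitem{radulescu92} R\u adulescu, J. Amer. Math. Soc. \textbf{5} (1992).

\bibitem{radulescu94} R\u adulescu, Invent. Math. \textbf{115} (1994).

\bibitem{tauer} \emph{Tauer masas in the hyperfinite II$_1$ factor}, \url{https://era.ed.ac.uk/bitstreams/a342c6ed-1f8c-4906-986f-f514c24aa6fa/download}.

\bibitem{voiculescu} Voiculescu, \emph{Circular and semicircular systems and free product factors}, 1990.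

\end{thebibliography}

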